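\title{Rogers semilattices with exactly $k$ minimal elements in the Ershov hierarchy}

\begin{abstract}
For every $m\ge 2$ and $k\ge 1$ we construct a family of $\Sigma^{-1}_m$-sets whose Rogers semilattice of $\Sigma^{-1}_m$-computable numberings has exactly $k$ minimal elements. These are the classes of positive numberings $\nu_0,\dots,\nu_{k-1}$; every numbering in the semilattice lies above one of them, and none of them reduces to the join of the others. A coding lemma reduces all levels $m\ge2$ to families of pairs consisting of a c.e.\ set and a difference of c.e.\ sets. The family is then built in finite blocks. On each block, every potential numbering is forced to commit to one of $k$ colors and to follow the corresponding $\nu_c$ from then on. A maximal set makes the color constant on almost all blocks that matter, and its noncomputability makes the $\nu_c$ independent.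
\end{abstract}

\section{Minimal numberings in the Ershov hierarchy}\label{sec:intro}

\subsection{Definitions}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, sets are identified with their characteristic functions, $\overline X=\mathbb N\setminus X$, and $\langle\cdot,\cdot\rangle$ is a computable bijection $\mathbb N^2\to\mathbb N$. We write $\varphi_e$ and $W_e$ for the standard lists of partial computable functions and computably enumerable (c.e.) sets, with the usual stage-$s$ approximations $\varphi_{e,s}$ and $W_{e,s}$; the sets $W_{e,s}$ are finite, increase with $s$, and $W_{e,0}=\emptyset$. The letter $K$ denotes a fixed noncomputable c.e.\ set.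

Let $m\ge1$. A set $A\subseteq\mathbb N$ is a \emph{$\Sigma^{-1}_m$-set} if there is a computable function $g(x,s)$ such that, for all $x$,
\[
g(x,0)=0,\qquad A(x)=\lim_s g(x,s),\qquad |\{s: g(x,s+1)\ne g(x,s)\}|\le m .
\]
We call $g$ an \emph{$m$-approximation} of $A$. Replacing every value other than $1$ by $0$ creates no new changes, so we always take $g$ to be $\{0,1\}$-valued. These classes are the finite levels of the Ershov hierarchy; the level counts how often a computable guess about ``$x\in A$'', starting from ``no'', may change its mind. The $\Sigma^{-1}_1$-sets are the c.e.\ sets. The $\Sigma^{-1}_2$-sets are the differences of c.e.\ sets: a $2$-approximation $g$ of $A$ gives $A=W\setminus W'$ with $W=\{x:\exists s\; g(x,s)=1\}$ and $W'=\{x:\exists s<t\;(g(x,s)=1,\ g(x,t)=0)\}$, and conversely $W_{b,s}\setminus W_{c,s}$ is a $2$-approximation of $W_b\setminus W_c$.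

A \emph{numbering} of a countable set $\mathcal S$ is a surjection $\nu:\mathbb N\to\mathcal S$. A numbering $\nu$ is \emph{reducible} to a numbering $\mu$, written $\nu\le\mu$, if $\nu=\mu\circ f$ for a computable function $f$: indices of $\nu$ can be translated effectively into indices of $\mu$. The numberings are \emph{equivalent}, $\nu\equiv\mu$, if $\nu\le\mu$ and $\mu\le\nu$. For numberings $\nu_e$ of $\mathcal S$ indexed by a finite nonempty set $C=\{e_0<\dots<e_{l-1}\}$, the \emph{join} $\bigoplus_{e\in C}\nu_e$ is the numbering $la+i\mapsto\nu_{e_i}(a)$ $(i<l)$. It is a least upper bound: $\nu_{e_i}$ reduces to it by $a\mapsto la+i$, and if $\nu_{e_i}=\mu\circ f_i$ for all $i$, then it reduces to $\mu$ by $la+i\mapsto f_i(a)$. A numbering $\nu$ is \emph{positive} if $\{(a,b):\nu(a)=\nu(b)\}$ is c.e., and \emph{Friedberg} if it is one-to-one; Friedberg numberings are positive.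

Now let $\mathcal S$ be a family of $\Sigma^{-1}_m$-sets. A numbering $\nu$ of $\mathcal S$ is \emph{$\Sigma^{-1}_m$-computable} if $\{\langle x,n\rangle:x\in\nu(n)\}$ is a $\Sigma^{-1}_m$-set, that is, if the sets $\nu(n)$ have $m$-approximations uniformly in $n$. Joins of such numberings are again such. The \emph{Rogers semilattice} $R(\mathcal S,\Sigma^{-1}_m)$ is the upper semilattice of equivalence classes of $\Sigma^{-1}_m$-computable numberings of $\mathcal S$, ordered by the order induced by $\le$. It describes all the ways to list the family effectively at level $m$, up to effective translation. A minimal element is a listing that cannot be simplified: whatever listing translates into it can be translated back. The standard source of minimal elements is the following fact.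

\begin{lemma}\label{lem:positive}
Let $\nu$ be a positive numbering of $\mathcal S$ and let $\mu\le\nu$ be a numbering of $\mathcal S$. Then $\nu\le\mu$.
\end{lemma}

\begin{proof}
Let $\mu=\nu\circ h$ with $h$ computable. Given $a$, search for $n$ with $\nu(h(n))=\nu(a)$. The condition is c.e.\ because $\nu$ is positive, and such an $n$ exists because $\mu$ is onto $\mathcal S$. For the first $n$ found, $\nu(a)=\mu(n)$.
\end{proof}

\subsection{The simplest cases and the question}

\begin{example}\label{ex:finite}
A finite family $\mathcal S=\{A_0,\dots,A_{l-1}\}$ has a least numbering, and therefore exactly one minimal element: if $\mu(u_i)=A_i$ for $i<l$, then $n\mapsto A_{n \bmod l}$ reduces to $\mu$ by $n\mapsto u_{n\bmod l}$.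
\end{example}

\begin{example}\label{ex:singletons}
Let $\mathcal S$ be the family of all singletons. At level $1$ every computable numbering $\mu$ is equivalent to $x\mapsto\{x\}$: an element that appears in $\mu(u)$ stays there, so one finds an index for $\{x\}$, and the element of $\mu(u)$, by waiting. At a level $m\ge2$ an element can be withdrawn. For a c.e.\ set $W$ let
\[
\mu_W(2x)=\{2x+W(x)\},\qquad \mu_W(2x+1)=\{2x+1-W(x)\} ,
\]
so that the two indices $2x,2x+1$ swap their values when $x$ enters $W$. Each $\mu_W$ is a $\Sigma^{-1}_2$-computable Friedberg numbering, hence minimal by Lemma~\ref{lem:positive}. The only function $f$ with $\mu_W=\mu_{W'}\circ f$ fixes $2x$ and $2x+1$ if $W(x)=W'(x)$ and exchanges them otherwise. So $\mu_W\le\mu_{W'}$ if and only if the symmetric difference $W\triangle W'$ is computable. The sets $\{\langle i,y\rangle:y\in K\}$, $i\in\mathbb N$, have pairwise noncomputable symmetric differences, and thus $R(\mathcal S,\Sigma^{-1}_m)$ has infinitely many minimal elements.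
\end{example}

The examples give one minimal element and infinitely many. For every $m\ge2$ it is known that there is a family $\mathcal S$ of $\Sigma^{-1}_m$-sets such that $R(\mathcal S,\Sigma^{-1}_m)$ has two minimal elements, both Friedberg numberings, and has a maximal element; and that there is a family such that $R(\mathcal S,\Sigma^{-1}_m)$ has a least element, which is a Friedberg numbering, and has a maximal element. The following question is posed in \cite{problem}.

\begin{quote}
\textbf{Question.} Let $n\ge0$ and $k\ge3$. Is there a family $\mathcal S$ of $\Sigma^{-1}_{n+2}$-sets such that $R(\mathcal S,\Sigma^{-1}_{n+2})$ has exactly $k$ minimal elements?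
\end{quote}

The answer is yes, in the following stronger form.

\begin{theorem}\label{thm:main}
Let $m\ge2$ and $k\ge1$. There is a family $\mathcal S$ of $\Sigma^{-1}_m$-sets with $\Sigma^{-1}_m$-computable numberings $\nu_0,\dots,\nu_{k-1}$ such that:
\begin{enumerate}
\item[(1)] $R(\mathcal S,\Sigma^{-1}_m)$ has exactly $k$ minimal elements, namely the pairwise distinct classes of $\nu_0,\dots,\nu_{k-1}$, and each $\nu_c$ is positive.
\item[(2)] Every $\Sigma^{-1}_m$-computable numbering $\mu$ of $\mathcal S$ satisfies $\nu_c\le\mu$ for some $c<k$. So $R(\mathcal S,\Sigma^{-1}_m)$ is the union of the $k$ principal filters $\{\mathbf y:\mathbf y\ge[\nu_c]\}$.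
\item[(3)] For nonempty $C,D\subseteq\{0,\dots,k-1\}$ we have $\bigoplus_{c\in C}\nu_c\le\bigoplus_{d\in D}\nu_d$ if and only if $C\subseteq D$. So the upper semilattice of nonempty subsets of a $k$-element set, with $\cup$, embeds into $R(\mathcal S,\Sigma^{-1}_m)$, its atoms going to the minimal elements.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $n\ge0$ and $k\ge3$ there is a family $\mathcal S$ of $\Sigma^{-1}_{n+2}$-sets such that $R(\mathcal S,\Sigma^{-1}_{n+2})$ has exactly $k$ minimal elements.
\end{corollary}

This is item (1) of Theorem~\ref{thm:main} with $m=n+2$.

\subsection{Mixing and maximal sets}\label{sub:mixing}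

Example~\ref{ex:singletons} shows the mechanism that works against a finite number of minimal elements. The numberings $\mu_\emptyset$ and $\mu_W$ take the same values on each block $\{2x,2x+1\}$. For a computable set $R$, the numbering $\mu_{W\cap R}$ is a mixture: it copies $\mu_W$ on the blocks with $x\in R$ and $\mu_\emptyset$ on the others. Each mixture is minimal, and there are infinitely many sets $R$ to try. One would therefore guess that two inequivalent minimal numberings that fit together block by block generate infinitely many others.

One kind of set defeats mixing. A set $U$ is \emph{maximal} if $U$ is c.e., $\overline U$ is infinite, and for every c.e.\ set $W$ either $W\cap\overline U$ or $\overline U\setminus W$ is finite. Maximal sets exist by a theorem of Friedberg \cite{Friedberg}. A maximal set is not computable, since otherwise every second element of $\overline U$ would form a computable set $W$ with both $W\cap\overline U$ and $\overline U\setminus W$ infinite. Let $U$ be maximal and $R$ computable. If $R\cap\overline U$ is finite, then $U\cap R$ is computable and $\mu_{U\cap R}\equiv\mu_\emptyset$. If $\overline U\setminus R$ is finite, then $U\setminus R$ is computable and $\mu_{U\cap R}\equiv\mu_U$.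 The mixtures give nothing new.

This disposes of mixtures, but a family has many numberings that are not mixtures of the intended ones. The main work is to build the family so that \emph{every} computable numbering behaves like a mixture: on each block $p\notin U$ it must commit, at a finite stage, to a \emph{color} $c<k$, and it must follow $\nu_c$ on that block afterwards.

Section~\ref{sec:coding} reduces the theorem to a statement about pairs of sets in which the first coordinate is c.e. Section~\ref{sec:small} works out the two smallest blocks by hand. Section~\ref{sec:construction} gives the construction and Section~\ref{sec:invariants} its invariants; Sections~\ref{sec:above} and~\ref{sec:independence} prove the two order-theoretic properties of the $\nu_c$.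

\section{Taking one change away from every numbering}\label{sec:coding}

We must control all $\Sigma^{-1}_m$-computable numberings of the family, and such a numbering may withdraw anything it has shown, as long as its budget of $m$ changes lasts. We want that budget to be as small as possible, and on part of the data we want no withdrawals at all, so that searches as in the first half of Example~\ref{ex:singletons} are reliable. The next lemma gives a coding $P\mapsto P^*$ that costs exactly one change: every $(m+1)$-approximation of $P^*$ wastes a change before it says anything about $P$.

\begin{lemma}\label{lem:coding}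
For every $m\ge1$ there is a c.e.\ set $F_m$ such that, for every $P\subseteq\mathbb N$, the set
\[
P^*=\{\langle i,y\rangle : P(i)\ne F_m(y)\}
\]
is a $\Sigma^{-1}_{m+1}$-set if and only if $P$ is a $\Sigma^{-1}_m$-set.
\end{lemma}

The $i$th column of $P^*$ is $F_m$ if $i\notin P$ and $\overline{F_m}$ if $i\in P$. The set $F_m$ reserves the number $y=\langle e,i\rangle$ for the $e$th approximation and the $i$th column. When the approximation first claims $\langle i,y\rangle\in P^*$, which at that time means $i\in P$, we put $y$ into $F_m$. The same claim now means $i\notin P$, the initial guess, and one change is gone.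

\begin{proof}
First we list all $(m+1)$-approximations. Let $q_e(z,s)=\varphi_e(z,t)$ for the greatest $t\le s$ such that $\varphi_{e,s}(z,0),\dots,\varphi_{e,s}(z,t)$ all converge, lie in $\{0,1\}$, start with $0$ and contain at most $m+1$ changes; let $q_e(z,s)=0$ if there is no such $t$. The function $q_e(z,s)$ is computable in all arguments. As $s$ grows, $t$ does not decrease, so $q_e(z,\cdot)$ starts with $0$ and changes at most $m+1$ times. If $\varphi_e$ is itself an $(m+1)$-approximation of a set $Q$, then $t\to\infty$ and $\lim_sq_e=Q$. Put
\[
F=F_m=\{\langle e,i\rangle:\exists s\;\; q_e(\langle i,\langle e,i\rangle\rangle,s)=1\},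
\]
a c.e.\ set, and fix a computable enumeration $F^{0}=\emptyset\subseteq F^{1}\subseteq\cdots$ of it.

Let $g$ be an $m$-approximation of $P$. Guess at stage $s$ that $\langle i,y\rangle\in P^*$ if and only if $g(i,s)\ne F^{s}(y)$. The guess is $0$ at stage $0$, it tends to $P^*(\langle i,y\rangle)$, and it changes only when $g(i,s)$ or $F^{s}(y)$ does, so at most $m+1$ times.

Conversely, let $P^*=\lim_sq_e$. Fix $i$, and let $y=\langle e,i\rangle$ and $z=\langle i,y\rangle$. If $q_e(z,s)=0$ for all $s$, then $F(y)=0$ and $P^*(z)=0$, so $P(i)=F(y)=0$. Otherwise let $s_i$ be the first stage with $q_e(z,s_i)=1$. Then $F(y)=1$, so $P^*(z)=1$ if and only if $P(i)=0$; that is, $P(i)=1-\lim_sq_e(z,s)$. Define $g(i,s)=0$ as long as $q_e(z,\cdot)$ has not taken the value $1$ up to stage $s$, and $g(i,s)=1-q_e(z,s)$ for $s\ge s_i$. Then $g$ is computable and tends to $P(i)$ in both cases. It equals $0$ up to and including stage $s_i$, and after $s_i$ the function $q_e(z,\cdot)$ has at most $m$ changes left. So $g$ is an $m$-approximation of $P$.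
\end{proof}

\begin{lemma}[Lifting]\label{lem:lifting}
Let $m\ge1$ and let $A^*$ be formed with $F_m$. The map $A\mapsto A^*$ is injective, and a sequence of sets $\nu$ is $\Sigma^{-1}_m$-computable if and only if $n\mapsto\nu(n)^*$ is $\Sigma^{-1}_{m+1}$-computable.
\end{lemma}

\begin{proof}
The map is injective because $x\in A$ if and only if $A^*(\langle x,0\rangle)\neq F_m(0)$. Let $P=\{\langle x,n\rangle:x\in\nu(n)\}$ and $G=\{\langle z,n\rangle:z\in\nu(n)^*\}$. Then $G(\langle\langle x,y\rangle,n\rangle)=P^*(\langle\langle x,n\rangle,y\rangle)$, since both sides equal $1$ exactly when $\nu(n)(x)\ne F_m(y)$. This formula turns an $(m+1)$-approximation of either of $G$, $P^*$ into one of the other. Now apply Lemma~\ref{lem:coding}.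
\end{proof}

Lifting carries level $2$ to all higher levels. At level $2$ we apply the coding to one half of each set only.

\begin{definition}
A sequence $\nu(n)=(A_n,B_n)$ of pairs of subsets of $\mathbb N$ is \emph{mixed computable} if $\{\langle x,n\rangle:x\in A_n\}$ is c.e.\ and $\{\langle x,n\rangle:x\in B_n\}$ is a $\Sigma^{-1}_2$-set. Elements of a first component are called \emph{tags}, elements of a second component \emph{marks}.
\end{definition}

A mixed computable numbering can never withdraw a tag; it can withdraw a mark, but then it cannot show that mark at the same index again.

\begin{lemma}\label{lem:mixed}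
Let $\Phi(A,B)=\{2z:z\in A^*\}\cup\{2x+1:x\in B\}$, with $A^*$ formed with $F_1$. The map $\Phi$ is injective, and a sequence of pairs $\nu$ is mixed computable if and only if $\Phi\circ\nu$ is $\Sigma^{-1}_2$-computable.
\end{lemma}

\begin{proof}
The even part of $\Phi(A,B)$ determines $A^*$, hence $A$, and the odd part determines $B$. Let $\nu(n)=(A_n,B_n)$, $P=\{\langle x,n\rangle:x\in A_n\}$, $Q=\{\langle x,n\rangle:x\in B_n\}$ and $G=\{\langle z,n\rangle:z\in\Phi(\nu(n))\}$. Then
\[
G(\langle 2\langle x,y\rangle,n\rangle)=P^*(\langle\langle x,n\rangle,y\rangle),\qquad G(\langle 2x+1,n\rangle)=Q(\langle x,n\rangle).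
\]
So $G$ has a $2$-approximation if and only if both $P^*$ and $Q$ have one, and by Lemma~\ref{lem:coding} with $m=1$, $P^*$ has one if and only if $P$ is c.e.
\end{proof}

The rest of the paper proves the following statement.

\begin{proposition}\label{prop:mixed}
Let $k\ge1$. There is a family $\mathcal S$ of pairs of finite sets with numberings $\nu_0,\dots,\nu_{k-1}$ such that:
\begin{enumerate}
\item[(a)] each $\nu_c$ is mixed computable and positive;
\item[(b)] every mixed computable numbering $\mu$ of $\mathcal S$ satisfies $\nu_c\le\mu$ for some $c<k$;
\item[(c)] if $\emptyset\ne C\subseteq\{0,\dots,k-1\}$, $d<k$ and $d\notin C$, then $\nu_d\not\le\bigoplus_{e\in C}\nu_e$.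
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:mixed}]
Let $\Psi$ be $\Phi$ followed by the $m-2$ liftings formed with $F_2,\dots,F_{m-1}$. By Lemmas~\ref{lem:lifting} and~\ref{lem:mixed}, $\Psi$ is injective, and $\nu$ is mixed computable if and only if $\Psi\circ\nu$ is $\Sigma^{-1}_m$-computable. Since $\Psi$ is injective, $\nu\mapsto\Psi\circ\nu$ is a bijection between the numberings of $\mathcal S$ and those of $\Psi[\mathcal S]$; moreover $\nu=\mu\circ f$ if and only if $\Psi\circ\nu=\Psi\circ\mu\circ f$, the numberings $\nu$ and $\Psi\circ\nu$ identify the same indices, and $\Psi$ commutes with joins. The members of $\Psi[\mathcal S]$ are $\Sigma^{-1}_m$-sets, being values of the $\Sigma^{-1}_m$-computable numbering $\Psi\circ\nu_0$. So (a)--(c) hold for $\Psi[\mathcal S]$ and the $\Psi\circ\nu_c$, with ``$\Sigma^{-1}_m$-computable'' in place of ``mixed computable''. We rename these objects $\mathcal S$ and $\nu_c$.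

Item (2) is (b). For item (1), each $\nu_c$ is minimal by Lemma~\ref{lem:positive}, and the $\nu_c$ are pairwise inequivalent by (c) with $C$ a singleton. If the class of $\mu$ is minimal, then $\nu_c\le\mu$ for some $c$ by (b), hence $\nu_c\equiv\mu$. For item (3), if $C\subseteq D$, then $\bigoplus_{d\in D}\nu_d$ is an upper bound of the $\nu_c$, $c\in C$, and so lies above their least upper bound. If $c\in C\setminus D$, then $\nu_c\le\bigoplus_{e\in C}\nu_e$ but $\nu_c\not\le\bigoplus_{d\in D}\nu_d$ by (c), so $\bigoplus_{e\in C}\nu_e\not\le\bigoplus_{d\in D}\nu_d$. Thus $C\mapsto[\bigoplus_{c\in C}\nu_c]$ is an order embedding. It sends $C\cup D$ to the least upper bound of the $[\nu_e]$, $e\in C\cup D$, which is the join of the images of $C$ and $D$, and it sends $\{c\}$ to $[\nu_c]$.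
\end{proof}

\section{Two small blocks}\label{sec:small}

In this section $k=2$ and $U$ is a maximal set. The index set $\mathbb N$ is cut into finite blocks, and the elements of a block are called \emph{cells}. A cell plays three roles: it is an index of $\nu_0$ and $\nu_1$, it carries a pair of finite sets that is a candidate member of $\mathcal S$, and it can be used as a tag or a mark. At the start the cell $a$ carries $(\{a\},\emptyset)$, and both $\nu_0(a)$ and $\nu_1(a)$ are \emph{located} at $a$, meaning that they currently copy the pair of $a$.

\subsection{One absorption separates the colors}

Let block $p$ consist of three cells $b,b_0,b_1$. If $p$ enters $U$, we \emph{absorb} $b$: the pair of $b$ is discarded, the tag $b$ is added to the pairs of $b_0$ and $b_1$, and $\nu_c(b)$ moves to $b_c$. No marks are used, and the first components are as follows.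
\[
\begin{array}{c|cccc}
 & \nu_0(b) & \nu_1(b) & \nu_0(b_0)=\nu_1(b_0) & \nu_0(b_1)=\nu_1(b_1)\\ \hline
p\notin U & \{b\} & \{b\} & \{b_0\} & \{b_1\}\\
p\in U & \{b,b_0\} & \{b,b_1\} & \{b,b_0\} & \{b,b_1\}
\end{array}
\]
If $\nu_0=\nu_1\circ g$, then $g(b)=b$ when $p\notin U$ and $g(b)=b_0$ when $p\in U$. If all blocks are of this kind, a computable $g$ decides $U$, which is impossible. This is the idea behind part (c) of Proposition~\ref{prop:mixed}.

For part (b) such blocks are too weak. Let $\mu$ be another numbering of the family, with an index $u$ that currently copies the pair of $b$. After an absorption $\mu(u)$ may move to $b_0$ or to $b_1$, and it may postpone this choice until $p$ enters $U$. A reduction $f$ of $\nu_c$ to $\mu$ cannot wait for that event, because $f(b)$ has to be defined even if $p\notin U$. We need $\mu$ to choose its color in advance.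

\subsection{A trap that forces the choice}

Fix one opponent $\mu$, a mixed computable sequence that may turn out to number the family. Take a group $(b;b_0,b_1)$ and give $b$ the mark $b$. If we did nothing more, the pair $(\{b\},\{b\})$ would be in the family, so $\mu$ has to show an index $u$ with tag $b$ and mark $b$. When it does, we absorb $b$ and do \emph{not} pass the mark on.
\[
\begin{array}{c|ccc}
 & b & b_0 & b_1\\ \hline
\text{before} & (\{b\},\{b\}) & (\{b_0\},\emptyset) & (\{b_1\},\emptyset)\\
\text{after} & \text{dead} & (\{b,b_0\},\emptyset) & (\{b,b_1\},\emptyset)
\end{array}
\]
The tag $b$ stays in $\mu(u)$, and only the two new pairs have this tag. So $\mu(u)$ has to withdraw the mark $b$ and to show the tag $b_c$ for some color $c$. Both of its changes on the mark $b$ are now spent: $\mu(u)$ can never again be a pair with the mark $b$.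

We need three cells trapped with the same color, to form a group for the absorption that records $p\in U$. So we set six traps, and we keep a seventh group in reserve in case $p$ enters $U$ before $\mu$ has responded: the block has $21$ cells. When $\mu$ has responded in all six traps, three of them show the same color, say $1$. Call their dead sources $x,x_0,x_1$, their targets of color $1$ $v,v_0,v_1$, and the trapped indices of $\mu$ $u,u_0,u_1$. All other living cells are \emph{frozen}: their pairs are final. The new reserve group is $(v;v_0,v_1)$. If $p$ enters $U$, we absorb $v$ and give the mark $x$ to the target of the wrong color.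
\[
\begin{array}{c|ccc}
 & v & v_0 & v_1\\ \hline
\text{before} & (\{x,v\},\emptyset) & (\{x_0,v_0\},\emptyset) & (\{x_1,v_1\},\emptyset)\\
\text{after} & \text{dead} & (\{x_0,v_0,x,v\},\{x\}) & (\{x_1,v_1,x,v\},\emptyset)
\end{array}
\]
A reduction $f$ of $\nu_1$ to $\mu$ on this block can be written down as soon as the traps have closed. The indices $x$ and $v$ of $\nu_1$ are located at $v$; put $f(x)=f(v)=u$. If $v$ is never absorbed, then $\mu(u)$ has the tag $v$, which no other pair has. If $v$ is absorbed, then $\mu(u)$ has the tag $v$ and not the mark $x$, so it is the pair of $v_1$, and this is where $\nu_1(x)$ and $\nu_1(v)$ go. Put $f(x_i)=f(v_i)=u_i$; this is correct because only the pair of $v_i$ ever has the tag $v_i$. Every other index of $\nu_1$ is located at a frozen cell $y$, and any $w$ such that $\mu(w)$ shows the tag $y$ will do. Meanwhile the absorption still sends $\nu_0(v)$ and $\nu_1(v)$ to different cells.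

Our own numberings must respect the limit of two changes. The mark $x$ was lost by $\nu_0(x)$ and $\nu_1(x)$. The first moved to a cell that is now frozen. The second moved to $v$ and then moves to $v_1$, which does not receive $x$. The indices that do receive $x$ at $v_0$ see it for the first time. Had we given $x$ to $v_1$ instead, $\nu_1(x)$ would have needed a third change. So the color is not ours to choose: it is the color of the target that $\mu(u)$ picked. This is why a pigeonhole step is needed inside a block, and a maximal set across blocks.

Two features are added in general. Block $p$ faces $p$ opponents, and an opponent that does not number $\mathcal S$ may never respond; so traps for all of them are set in parallel, the first one to respond completely ends the round, and the others get fresh traps among the surviving cells. These later traps absorb cells on which earlier opponents are committed; so each cell keeps a record of \emph{pledges} $(x,c)$, read as ``when this cell is absorbed, give the mark $x$ to all targets except the one of color $c$, and pass the pledge to that one''.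

\section{The construction}\label{sec:construction}

Fix $k\ge1$; the numbers $c<k$ are the \emph{colors}. Fix a maximal set $U$ with a computable enumeration $U_0=\emptyset\subseteq U_1\subseteq\cdots$.

\subsection*{Opponents}
For $j=\langle a,\langle b,c\rangle\rangle$ let
\[
A_{j,u,s}=\{x:\langle x,u\rangle\in W_{a,s}\},\qquad B_{j,u,s}=\{x:\langle x,u\rangle\in W_{b,s}\setminus W_{c,s}\},
\]
let $A_{j,u}$, $B_{j,u}$ be the limits as $s\to\infty$, and let $\mu_j(u)=(A_{j,u},B_{j,u})$. Every mixed computable sequence is some $\mu_j$. The sets $A_{j,u,s}$ increase with $s$, and
\begin{equation}\label{eq:spent}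
\text{if } s_0<s_1,\ x\in B_{j,u,s_0} \text{ and } x\notin B_{j,u,s_1}, \text{ then } x\notin B_{j,u},
\end{equation}
because then $\langle x,u\rangle\in W_{b,s_0}\subseteq W_{b,s_1}$ forces $\langle x,u\rangle\in W_{c,s_1}$.

\subsection*{Blocks}
For $r\le p$ define $n(p,r)$ by downward recursion on $r$:
\begin{equation}\label{eq:sizes}
n(p,p)=k+1,\qquad n(p,r)=(k+1)\bigl(1+(p-r)\,k\,n(p,r+1)\bigr)\quad(r<p).
\end{equation}
Cut $\mathbb N$ into consecutive intervals $I_0,I_1,\dots$ with $|I_p|=n(p,0)$. For $k=2$ we get $|I_0|=3$ and $|I_1|=3(1+2\cdot3)=21$, the two blocks of Section~\ref{sec:small}. The construction runs independently in each block $I_p$, whose elements are its cells and whose opponents are the $j<p$.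

\subsection*{State of block $p$}
Each cell $v$ is \emph{alive} or \emph{dead} and has a set $T(v)\subseteq I_p$ of tags, a set $M(v)\subseteq I_p$ of marks, and a set $\Pi(v)\subseteq I_p\times\{0,\dots,k-1\}$ of pledges. For each color $c$ and cell $a$ there is a \emph{location} $\lambda_c(a)\in I_p$. The block is in some round $r\le p$, which has a \emph{pool} of $n(p,r)$ cells, all alive when the round opens. Living cells outside the pool of the current round are \emph{frozen}. Each opponent $j<p$ is \emph{pending} or \emph{completed}, and in round $r$ exactly $p-r$ opponents are pending.

Initially all cells are alive, $T(a)=\{a\}$, $M(a)=\Pi(a)=\emptyset$, $\lambda_c(a)=a$, all opponents are pending, and round $0$ is opened with pool $I_p$. This is stage $0$.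

\subsection*{Opening round $r$}
A \emph{group} is a tuple $\gamma=(b;b_0,\dots,b_{k-1})$ of distinct cells, with \emph{source} $b$ and \emph{target} $b_d$ of color $d$. Going through the pool in increasing order, partition it into groups: one \emph{reserve group} $\gamma^*$ and, for each pending $j$, a set $\Gamma_j$ of $k\,n(p,r+1)$ groups. By \eqref{eq:sizes} the numbers match; for $r=p$ there is only $\gamma^*$. For each group in $\bigcup_j\Gamma_j$, put its source $b$ into $M(b)$.

\subsection*{Absorbing a group $\gamma=(b;b_0,\dots,b_{k-1})$}
For each $d<k$, add
\begin{itemize}
\item to $T(b_d)$ the set $T(b)$;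
\item to $M(b_d)$ the sets $M(b)\setminus\{b\}$ and $\{x:(x,c)\in\Pi(b)\text{ for some }c\ne d\}$;
\item to $\Pi(b_d)$ the pledges $(x,d)\in\Pi(b)$ of color $d$.
\end{itemize}
For all $c$ and $a$ with $\lambda_c(a)=b$, set $\lambda_c(a)=b_c$. Declare $b$ dead.

\subsection*{Stage $s\ge1$}
If the block is not closed, perform the first of the following actions that applies, if any. Let $r$ be the current round.
\begin{itemize}
\item[(U)] \emph{Condition:} $p\in U_s$. \emph{Action:} absorb $\gamma^*$ and \emph{close} the block; nothing changes in it any more.
\item[(C)] \emph{Condition:} some pending $j$ has been split in this round, and for each $\gamma=(b;b_0,\dots,b_{k-1})\in\Gamma_j$ we have $b\notin B_{j,u_\gamma,s}$ and $b_d\in A_{j,u_\gamma,s}$ for some $d<k$. \emph{Action:} take the least such $j$, and let $d(\gamma)$ be the least such $d$. Since $|\Gamma_j|=k\,n(p,r+1)$, some color equals $d(\gamma)$ for at least $n(p,r+1)$ groups $\gamma\in\Gamma_j$; let $c=c(p,j)$ be the least such color and \emph{select} the first $n(p,r+1)$ such groups. For each selected $\gamma$, add the pledge $(b,c)$ to $\Pi(b_c)$ and record the \emph{witness} $w_j(b_c)=u_\gamma$. Declare $j$ completed. This part of the action is the \emph{completion}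 of $j$ with color $c$. Then open round $r+1$, with the targets $b_c$ of the selected groups as its pool.
\item[(S)] \emph{Condition:} some pending $j$ has not been split in this round, and for each $\gamma\in\Gamma_j$, with source $b$, there is $u\le s$ with $b\in A_{j,u,s}\cap B_{j,u,s}$. \emph{Action:} take the least such $j$, let $u_\gamma$ be the least such $u$, absorb the groups of $\Gamma_j$ one after another, and declare $j$ \emph{split} in this round.
\end{itemize}

All conditions are decidable, so the state of block $p$ after stage $s$ is computable from $p$ and $s$. The history of a block is a sequence of elementary operations: openings, absorptions of a single group, and completions. By a \emph{moment} we mean the state before or after such an operation.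

\begin{lemma}\label{lem:book}
In each block $p$ the following hold.
\begin{enumerate}
\item[(a)] Only finitely many actions are performed, and the block is eventually closed if and only if $p\in U$.
\item[(b)] The sets $T(v),M(v),\Pi(v)$ never lose elements. A group is absorbed at most once. From the opening of a round to the opening of the next, the sets $T(v)$, $M(v)$ of a member $v$ of a group $\gamma$ change only when $\gamma$ is absorbed, and targets do not die. Frozen cells never change and never die.
\item[(c)] The pool of round $r+1$ consists of targets of groups absorbed in round $r$, at most one from each group. Each cell is a source in at most one round.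
\item[(d)] The location $\lambda_c(a)$ is always alive. It changes only when it is the source of a group being absorbed, and then it moves to the target of color $c$. Also $\lambda_c(v)=v$ as long as $v$ is alive.
\item[(e)] Let $y$ be a target of a group $\gamma$ that has just been absorbed, and suppose that $y$ belongs to no later pool. Then $y$ stays alive, $T(y)$ and $M(y)$ do not change again, and no location moves to $y$ or away from $y$ again.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are at most $p$ completions, hence at most $p+1$ rounds; in a round each pending opponent is split at most once; and (U) happens at most once. The block is closed only by (U), and (U) has priority once $p\in U_s$.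

(b) The operations only add elements. The groups of $\Gamma_j$ are absorbed when $j$ is split, once per round, and $\gamma^*$ only at the closing. The groups of a round are disjoint, an absorption affects only the members of its group and kills only its source, and a completion changes no $T$ or $M$. A frozen cell lies outside the current pool, hence, as pools decrease, outside all current and later groups.

(c) The first statement is the definition of the new pool. So a source of round $r$ is not in the pool of round $r+1$, nor in any later pool.

(d) This is the definition of absorption, together with the fact that the target $b_c$ is alive when $b$ dies.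

(e) All the changes in question require that $y$ be marked at a later opening or that a group containing $y$ be absorbed. The only group of the current round containing $y$ is $\gamma$, which is already absorbed, and $y$ is in no later group.
\end{proof}

By (a), each block reaches a final state. A \emph{survivor} is a cell that is alive in the final state of its block; its final pair $(T(v),M(v))$ is denoted by $\sigma(v)$. Let $\lambda_c^\infty(a)$ be the final value of $\lambda_c(a)$, a survivor in the block of $a$. Define
\[
\mathcal S=\{\sigma(v): v\text{ a survivor}\},\qquad \nu_c(a)=\sigma(\lambda^\infty_c(a)).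
\]

\section{Invariants of a block}\label{sec:invariants}

The tags make living cells recognizable, and they keep the data of different cells of a group apart.

\begin{lemma}[Tags]\label{lem:tags}
\begin{enumerate}
\item[(T1)] At every moment, if $v$ is alive, then $v\in T(v)$ and all other elements of $T(v)$ are dead.
\item[(T2)] Immediately before a group is absorbed, its members have pairwise disjoint tag sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) This holds initially, and only absorptions change tags. When $(b;b_0,\dots,b_{k-1})$ is absorbed, $T(b_d)$ acquires $b$, which dies, and the other elements of $T(b)$, which are already dead.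

(T2) By Lemma~\ref{lem:book}(b), the members of a group keep their opening tag sets until the group is absorbed. So it suffices to show that the cells of a pool have pairwise disjoint tag sets when their round opens. For round $0$ the tag sets are distinct singletons. Suppose the claim holds for round $r$. For a group $\gamma$ of round $r$ let $T_\gamma$ be the union of the opening tag sets of its members; the sets $T_\gamma$ are pairwise disjoint. Throughout the round, the tag set of a member of $\gamma$ is contained in $T_\gamma$. The next pool contains at most one member of each group, so its cells have pairwise disjoint tag sets.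
\end{proof}

\begin{corollary}\label{cor:survivors}
If $v$ is a survivor, then $\sigma(v)$ is the only member of $\mathcal S$ with the tag $v$, and $v$ is the only survivor with final pair $\sigma(v)$. Hence $\nu_c(a)=\nu_e(a')$ if and only if $\lambda_c^\infty(a)=\lambda_e^\infty(a')$, and in that case $a$ and $a'$ lie in the same block.
\end{corollary}

\begin{proof}
If $z$ is a survivor with $v\in T(z)$ finally, then $z$ is in the block of $v$, and $z=v$ by (T1).
\end{proof}

A pledge $(x,c)$ at $v$ protects the indices of color $c$ located at $v$ that have already lost the mark $x$. The point to be proved is (M4) below: a cell never carries a mark that it has pledged. The danger is an absorption, where a target receives marks and pledges from the source while keeping its own; (T2) and (M1) show that the two supplies do not interact.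

\begin{lemma}[Marks and pledges]\label{lem:marks}
\begin{enumerate}
\item[(M1)] At every moment, if $v$ is alive, then $M(v)\subseteq T(v)$, and $(x,c)\in\Pi(v)$ implies $x\in T(v)$.
\item[(M2)] At every moment, every cell $x$ occurring in a pledge is dead. Each cell occurs in pledges with at most one color.
\item[(M3)] Immediately after $(b;b_0,\dots,b_{k-1})$ is absorbed, $b\notin M(b_d)$ for all $d<k$.
\item[(M4)] At every moment, if $v$ is alive and $(x,c)\in\Pi(v)$, then $x\notin M(v)$.
\item[(M5)] If $(x,c)\in\Pi(\lambda_c(a))$ at some moment, then this holds at all later moments.
\end{enumerate}
\end{lemma}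

\begin{proof}
(M1) Induction on the operations. An opening adds $b$ to $M(b)$, and $b\in T(b)$ by (T1). At an absorption, the marks added to $M(b_d)$ and the first coordinates of the pledges added to $\Pi(b_d)$ are marks of $b$ or first coordinates of pledges of $b$; they lie in $T(b)$, which is added to $T(b_d)$. A completion adds $(b,c)$ to $\Pi(b_c)$ for a group absorbed earlier in the round, so $b\in T(b_c)$.

(M2) Absorptions copy pledges without changing them, so it suffices to look at completions. A pledge $(x,c)$ is created only at the completion that ends a round in which $x$ is the source of an absorbed group; so $x$ is dead. There is at most one round in which $x$ is a source, by Lemma~\ref{lem:book}(c), and at most one completion, with one color, ends it.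

(M3) Before the absorption $b\in T(b)$, so $b\notin T(b_d)\supseteq M(b_d)$ by (T2) and (M1). The absorption adds $M(b)\setminus\{b\}$ and cells occurring in pledges; the latter were dead by (M2), while $b$ was alive.

(M4) Induction on the operations. An opening adds only living cells as marks, and these occur in no pledge by (M2). A completion adds $(b,c)$ to $\Pi(b_c)$; here $b\notin M(b_c)$ held after the absorption of the group by (M3), and $M(b_c)$ has not changed since, by Lemma~\ref{lem:book}(b). Consider the absorption of $(b;b_0,\dots,b_{k-1})$ and a pledge of $b_d$ after it; ``old'' refers to the moment before.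

\emph{An old pledge $(x,c)$ of $b_d$.} By induction $x$ is not an old mark of $b_d$. By (M1) $x$ is an old tag of $b_d$, so $x\notin T(b)$ by (T2), whereas all marks added to $M(b_d)$ lie in $T(b)$ by (M1).

\emph{An inherited pledge $(x,d)\in\Pi(b)$.} By (M1) $x\in T(b)$, so by (T2) $x$ is not an old tag of $b_d$, hence not an old mark of $b_d$. By induction $x\notin M(b)$. By (M2) $x$ occurs in no pledge of a color $c\ne d$. So $x$ is in none of the three sets whose union is the new $M(b_d)$.

(M5) If an operation does not move $\lambda_c(a)$, the pledge stays by Lemma~\ref{lem:book}(b). If it moves $\lambda_c(a)$ from a source $b$ to $b_c$, then $b_c$ inherits $(x,c)$.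
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mixed}(a)]
Fix $c$. For a survivor $v$ we have $\lambda^\infty_c(v)=v$ by Lemma~\ref{lem:book}(d), so $\nu_c$ is onto $\mathcal S$.

\emph{Tags.} The set $T(\lambda_c(a))$ never loses an element: tag sets grow, and when the location moves from $b$ to $b_c$, the new $T(b_c)$ contains $T(b)$. So $x$ is a tag of $\nu_c(a)$ if and only if $x\in T(\lambda_c(a))$ after some stage, which is a c.e.\ condition on $(x,a)$.

\emph{Marks.} Guess at time $0$ that $x$ is not a mark of $\nu_c(a)$, and at time $s+1$ that it is one if and only if $x\in M(\lambda_c(a))$ after stage $s$. This is a $2$-approximation provided that a mark lost by $M(\lambda_c(a))$ is never regained. Mark sets grow, so a loss can occur only when the location moves from the source $b$ of a group $\gamma$ to $b_c$; and the new $M(b_c)$ contains $M(b)\setminus\{b\}$, so the lost mark is $b$. If $b_c$ belongs to no later pool, then $\lambda_c(a)$ stays at $b_c$ and $M(b_c)$ does not change, by Lemma~\ref{lem:book}(e). Otherwise $b_c$ belongs to the next pool, since pools decrease. Then $\gamma$ is selected at the completion that ends the round, and as $b_c$ is the target taken from $\gamma$, the color of this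 completion is $c$. Up to the completion, $\lambda_c(a)=b_c$ and $M(b_c)$ do not change, by Lemma~\ref{lem:book}(b),(d). At the completion $(b,c)$ enters $\Pi(\lambda_c(a))$. From then on $(b,c)\in\Pi(\lambda_c(a))$ by (M5), so $b\notin M(\lambda_c(a))$ by (M4).

\emph{Positivity.} If $\lambda_c(a)=\lambda_c(a')$ at some moment, the two locations move together from then on. By Corollary~\ref{cor:survivors}, $\nu_c(a)=\nu_c(a')$ if and only if $\lambda_c(a)=\lambda_c(a')$ after some stage, which is a c.e.\ condition.
\end{proof}

\begin{remark}
The hypothesis $m\ge2$ enters through the marks: indices located at a marked source must be allowed to lose the mark, and the traps work because an opponent can do this only once. At level $1$ no element can be withdrawn, and the construction says nothing about $m=1$.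
\end{remark}

\section{Every numbering lies above some $\nu_c$}\label{sec:above}

Throughout this section $\mu=\mu_j$ is a mixed computable numbering of $\mathcal S$. We show that $\mu$ walks into the traps, that it keeps its commitments, and that almost all of its commitments outside $U$ have the same color.

\begin{lemma}\label{lem:completes}
If $p>j$ and $p\notin U$, then $j$ is eventually completed in block $p$.
\end{lemma}

\begin{proof}
Suppose not. The block is never closed and, by Lemma~\ref{lem:book}(a), no action applies at any large stage. Consider the last round, in which $j$ is pending.

\emph{Case 1: $j$ is not split in the last round.} Let $\gamma\in\Gamma_j$ have source $b$. The group is never absorbed, so $b$ is a survivor, and $\sigma(b)$ has the tag $b$ and the mark $b$. As $\mu$ is onto $\mathcal S$, there is $u$ with $\mu(u)=\sigma(b)$, and $b\in A_{j,u,s}\cap B_{j,u,s}$ and $u\le s$ for all large $s$. Since $\Gamma_j$ is finite, the condition of (S) holds for $j$ at all large stages, a contradiction.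

\emph{Case 2: $j$ is split in the last round.} Let $\gamma=(b;b_0,\dots,b_{k-1})\in\Gamma_j$ and $u=u_\gamma$. Then $b\in A_{j,u}$, because tags shown by $\mu$ are not withdrawn, so $\mu(u)=\sigma(z)$ for a survivor $z$ with the tag $b$. Until $\gamma$ was absorbed, $b$ was alive and only $b$ had the tag $b$, by (T1). The absorption gave the tag to $b_0,\dots,b_{k-1}$. A tag spreads only from the source of an absorbed group; the $b_d$ are not sources in this round, and there is no later round. So $z=b_d$ for some $d$. By (M3) and Lemma~\ref{lem:book}(b), $b$ is not a mark of $\sigma(b_d)$, and $b_d$ is a tag of $\sigma(b_d)$. Hence $b\notin B_{j,u,s}$ and $b_d\in A_{j,u,s}$ for all large $s$. The condition of (C) holds for $j$ at all large stages, a contradiction.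
\end{proof}

After the completion, the cell $v$ picked by $\mu(u)$ may be absorbed, and the tag $v$ may spread through many later absorptions. The next proof shows that among all the living cells that carry the tag, only the one reached by following the color $c$ can be free of the forbidden mark.

\begin{lemma}\label{lem:follows}
Suppose that $j$ is completed in block $p$ with color $c$. Let $v$ be in the new pool, let $u=w_j(v)$, and let $a$ satisfy $\lambda_c(a)=v$ immediately after the completion. Then $\mu(u)=\nu_c(a)$.
\end{lemma}

\begin{proof}
The cell $v$ is the target of color $c$ of a selected group $\gamma\in\Gamma_j$ with $u=u_\gamma$ and $d(\gamma)=c$; let $x$ be the source of $\gamma$. Let $s_0<s_1$ be the stages at which $j$ was split in that round and completed. Then $x\in B_{j,u,s_0}$ and $x\notin B_{j,u,s_1}$, so $x\notin B_{j,u}$ by \eqref{eq:spent}. Also $v\in A_{j,u,s_1}\subseteq A_{j,u}$. Thus $\mu(u)$ has the tag $v$ and does not have the mark $x$.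

Write $z^*$ for the current value of $\lambda_c(a)$. At all moments after the completion, $(x,c)\in\Pi(z^*)$ by (M5). We claim that at all these moments
\begin{equation}\label{eq:claim}
\text{every living cell } z\ne z^* \text{ with } v\in T(z) \text{ has } x\in M(z).
\end{equation}
Immediately after the completion, $v=z^*$ is alive and is the only living cell with the tag $v$, by (T1). Openings and completions change no tags and no locations, and remove no marks. Consider the absorption of a group $(b;b_0,\dots,b_{k-1})$. Cells outside the group are not affected, and targets keep their marks.
\begin{itemize}
\item \emph{$b=z^*$.} The new location is $b_c$. Each target $b_d$ with $d\ne c$ receives the mark $x$, since $(x,c)\in\Pi(b)$.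
\item \emph{$b\ne z^*$ and $v\notin T(b)$.} The location does not move and no cell acquires the tag $v$.
\item \emph{$b\ne z^*$ and $v\in T(b)$.} The location does not move. By \eqref{eq:claim}, $x\in M(b)$, and $x\ne b$ because $x$ is dead and $b$ was alive. So $x\in M(b)\setminus\{b\}$, and every target receives the mark $x$.
\end{itemize}
In each case \eqref{eq:claim} is preserved. Now $\mu(u)=\sigma(z)$ for a survivor $z$ with the tag $v$ and without the mark $x$. By \eqref{eq:claim} in the final state, $z=\lambda_c^\infty(a)$, so $\mu(u)=\nu_c(a)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mixed}(b)]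
For $c<k$ let $E_c$ be the set of all $p>j$ such that $j$ is completed in block $p$ with color $c$. These sets are c.e., and by Lemma~\ref{lem:completes} they cover the infinite set $\overline U\setminus\{0,\dots,j\}$. Fix $c$ with $E_c\cap\overline U$ infinite. Since $U$ is maximal, $\overline U\setminus E_c$ is finite, and so is $X=\{0,\dots,j\}\cup(\overline U\setminus E_c)$. We define a computable $f$ with $\nu_c=\mu\circ f$.

On the finitely many cells of the blocks $p\in X$, define $f$ by a finite table, which exists because $\mu$ is onto $\mathcal S$. Let $p\notin X$ and $a\in I_p$. Run the construction in block $p$ until either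
\begin{enumerate}
\item[(i)] $j$ is completed with color $c$, or
\item[(ii)] the block is closed.
\end{enumerate}
One of the two happens, since $p\in E_c$ or $p\in U$. (If $j$ is completed with another color, then $p\in U$ and we wait for (ii).) Let $v=\lambda_c(a)$ at the end of that stage; in case (i) this is also the location immediately after the completion, since an opening moves no location. If (i) occurred and $v$ is in the new pool, put $f(a)=w_j(v)$; this is correct by Lemma~\ref{lem:follows}. In the remaining cases $v$ is frozen or the block is closed, so $v$ is a survivor, the location does not move again, and $\nu_c(a)=\sigma(v)$. Search for $w$ and $s$ with $v\in A_{j,w,s}$ and put $f(a)=w$. The search terminates because $\mu$ is onto $\mathcal S$ and $\sigma(v)$ has the tag $v$. The pair $\mu(w)\in\mathcal S$ has the tag $v$, so $\mu(w)=\sigma(v)$ by Corollary~\ref{cor:survivors}.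
\end{proof}

The permanence of the opponent's tags was used in all three proofs of this section: to hold $u_\gamma$ inside its trap, to tie $\mu(u)$ to the descendants of $v$, and in the final search. This is what the passage to mixed families in Section~\ref{sec:coding} provides.

\section{Independence of the $\nu_c$}\label{sec:independence}

In a block of three cells, the value $g(b)$ of a reduction revealed whether $p\in U$. In a large block the locations move many times for other reasons, so we argue differently: once a reduction between different colors agrees with the current locations on the whole block, any further absorption would destroy the agreement for good; and a block with $p\in U$ that is not yet closed still has an absorption ahead of it.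

Let $d<k$ and let $g_0,g_1$ be computable functions with values $g_1(a)<k$. Say that $p$ is \emph{settled at $s$} if, after stage $s$, block $p$ is not closed and for all $a\in I_p$ we have $g_0(a)\in I_p$ and $\lambda_d(a)=\lambda_{g_1(a)}(g_0(a))$. This relation is computable.

\begin{lemma}\label{lem:settled}
Let $p$ be such that $g_1(a)\ne d$ and $\nu_d(a)=\nu_{g_1(a)}(g_0(a))$ for all $a\in I_p$. Then $p\notin U$ if and only if $p$ is settled at some $s$.
\end{lemma}

\begin{proof}
Let $p\notin U$. The block is never closed. By Corollary~\ref{cor:survivors}, $g_0(a)\in I_p$ and $\lambda^\infty_d(a)=\lambda^\infty_{g_1(a)}(g_0(a))$ for all $a\in I_p$, so $p$ is settled at every stage $s$ at which the final state has been reached.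

Conversely, let $p$ be settled at $s$ and suppose that $p\in U$. The block is closed after stage $s$, and closing involves an absorption. Let $\gamma=(b;b_0,\dots,b_{k-1})$ be the first group absorbed after stage $s$, and let $a'=g_0(b)$ and $e=g_1(b)\ne d$. Only absorptions move locations, so just before this one $\lambda_e(a')=\lambda_d(b)=b$, the last equality by Lemma~\ref{lem:book}(d). Just after it, $\lambda_d(b)=b_d$ and $\lambda_e(a')=b_e\ne b_d$. By Lemma~\ref{lem:book}(c), one of $b_d$, $b_e$ belongs to no later pool; call it $y$. Exactly one of the two locations is at $y$, and by Lemma~\ref{lem:book}(e) no location moves to $y$ or away from $y$ again. Hence $\lambda_d^\infty(b)\ne\lambda_e^\infty(a')$, and $\nu_d(b)\ne\nu_e(a')$ by Corollary~\ref{cor:survivors}, contrary to the hypothesis.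
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:mixed}(c)]
Let $C=\{e_0<\dots<e_{l-1}\}$, $d\notin C$, and suppose that $f$ reduces $\nu_d$ to $\bigoplus_{e\in C}\nu_e$. Write $f(a)=l\,g_0(a)+i$ with $i<l$, and let $g_1(a)=e_i$. Then $g_1(a)\ne d$ and $\nu_d(a)=\nu_{g_1(a)}(g_0(a))$ for all $a$. By Lemma~\ref{lem:settled}, $\overline U=\{p:\exists s\ (p\text{ is settled at }s)\}$ is c.e. So the c.e.\ set $U$ is computable, which is false for a maximal set.
\end{proof}

This completes the proof of Proposition~\ref{prop:mixed}, and with it of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer}.

\begin{remark}[Maximality cannot be dropped from the construction]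
The construction runs for any c.e.\ set $U$. Part (a) of Proposition~\ref{prop:mixed} uses nothing about $U$, part (c) uses only that $U$ is not computable, and maximality is used once, to make $\overline U\setminus E_c$ finite in part (b). Without it the mixtures of Section~\ref{sub:mixing} return. Let $k=2$, let $U=\{2x,2x+1:x\in K\}$ and let $R$ be the set of even numbers. Let $\nu_R(a)=\nu_0(a)$ if $a$ lies in a block $p\in R$, and $\nu_R(a)=\nu_1(a)$ otherwise. Then $\nu_R$ is mixed computable; it is onto $\mathcal S$ since $\nu_R(v)=\sigma(v)$ for survivors $v$; and it is positive since indices in different blocks have different values. So it is minimal by Lemma~\ref{lem:positive}. Suppose $\nu_0=\nu_R\circ g$ with $g$ computable. By Corollary~\ref{cor:survivors}, $g$ maps each block to itself, so for $p\notin R$ the hypothesis of Lemma~\ref{lem:settled} holds with $d=0$, $g_0=g$, $g_1=1$. Then $\overline U\setminus R=\{2x+1:x\notin K\}$ is c.e., which is false. With the colors exchanged, $\nu_1\le\nu_R$ would make $\overline U\cap R=\{2x:x\notin K\}$ c.e. So $\nu_R$ is a third minimal numbering, and it lies above neither $\nu_0$ nor $\nu_1$.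
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Computable Numberings On The Approach By Sorbi And Goncharov},
\texttt{https://equinumred-8ecm.uniud.it/\allowbreak css/\allowbreak abstracts/\allowbreak Computable\_numberings.pdf}.

\bibitem{Friedberg}
Friedberg, \emph{J. Symb. Logic} 23 (1958).

\end{thebibliography}
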